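
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Peakedness of isotonic regression under symmetric log-concave errors}


\begin{abstract}
Let $Y_j=\mu_j+\epsilon_j$ with $\mu_1\le\dots\le\mu_n$, and let $\hat\mu$ be the least-squares projection of $Y$ onto the cone of nondecreasing vectors. Kelly's theorem says that for i.i.d.\ centered Gaussian errors each $\hat\mu_k-\mu_k$ is more peaked about $0$ than $Y_k-\mu_k$. We prove this for i.i.d.\ errors with any log-concave density symmetric about $0$. The proof reduces the statement to a first-passage inequality for random walks, and derives that inequality from a correlation inequality combined with time reversal. We also show that the estimator of the smallest mean becomes more peaked with each additional observation, that the comparison is sharp, that among the densities proportional to $e^{-|x|^p}$ it holds exactly for $p\ge1$,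 and that symmetry and identical distribution cannot be dropped.
\end{abstract}

\section{The question and the result}

Let
\[
K_n=\{x\in\mathbb R^n:\ x_1\le x_2\le\dots\le x_n\}
\]
and let $T$ be the least-squares projection of $\mathbb R^n$ onto the closed convex cone $K_n$. Suppose that we observe $Y_j=\mu_j+\epsilon_j$, $1\le j\le n$, where $\epsilon_j$ is noise and the unknown vector $\mu$ is known to lie in $K_n$. The isotonic estimator of $\mu$ is $\hat\mu=TY$. Does it improve on $Y$? As a whole vector it does, for every noise: projections onto closed convex sets do not increase distances and $T\mu=\mu$, so $\|\hat\mu-\mu\|\le\|Y-\mu\|$. The question here concerns one coordinate at a time. Call a random variable $Z$ \emph{more peaked} (about $0$) than $Z'$ if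
\[
P(|Z|\le t)\ge P(|Z'|\le t)\qquad\text{for all }t>0 .
\]

\medskip
\noindent\textbf{Kelly's theorem} (Kelly, 1989). \emph{If the $Y_j$ are independent, $Y_j\sim N(\mu_j,\sigma^2)$ and $\mu_1\le\dots\le\mu_n$, then $\hat\mu_k-\mu_k$ is more peaked than $Y_k-\mu_k$ for every $k$.}
\medskip

Conjecture~4 of \cite{slides} asserts that Kelly's theorem remains valid when the Gaussian hypothesis is replaced by a log-concave one. We read this as follows: the $\epsilon_j$ are i.i.d.\ with a log-concave density symmetric about $0$, so that $\mu_k$ is still the natural center of $Y_k$. Symmetry and identical distribution are part of this reading and not of the quoted wording; Section~\ref{sec:limits} shows that neither can be omitted.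

There are reasons to hope for a positive answer and reasons for caution. Isotonization replaces $Y_k$ by an average of $Y_k$ with some of its neighbors, and one expects averaging to reduce noise. But the set of neighbors depends on the data, and the procedure creates a bias: for instance $\hat\mu_n\ge Y_n$ always. Peakedness claims that lifting $Y_n$ helps when $Y_n$ is too low more than it hurts when $Y_n$ is already too high. For noise with heavier tails this can fail (Corollary~\ref{cor:class}).

A density $f$ is \emph{log-concave} if $f=e^{-\psi}$ with $\psi:\mathbb R\to(-\infty,\infty]$ convex. We use this in the following form: \emph{inner pairs beat outer pairs}, that is,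
\begin{equation}\label{eq:inner}
a\le b,\,b'\le a',\quad a+a'=b+b'\quad\Longrightarrow\quad f(a)f(a')\le f(b)f(b').
\end{equation}
Indeed $b=\lambda a+(1-\lambda)a'$ and $b'=(1-\lambda)a+\lambda a'$ for some $\lambda\in[0,1]$, so $\psi(b)+\psi(b')\le\psi(a)+\psi(a')$. If $f$ is also even, \eqref{eq:inner} gives $f(x)^2=f(x)f(-x)\le f(0)^2$, so $f$ is bounded by $f(0)$.

\begin{theorem}\label{thm:main}
Let $Y_j=\mu_j+\epsilon_j$, $1\le j\le n$, where the $\epsilon_j$ are i.i.d.\ with a log-concave density $f$ symmetric about $0$. Fix $k$ and assume only that $\mu_i\le\mu_k$ for all $i<k$ and $\mu_k\le\mu_j$ for all $j>k$ (which holds in particular if $\mu_1\le\dots\le\mu_n$). Then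
\[
P(|\hat\mu_k-\mu_k|\le t)\ \ge\ P(|Y_k-\mu_k|\le t)\qquad\text{for all }t>0 .
\]
\end{theorem}

\subsection*{The smallest case}

Let $n=k=2$ and $\mu_1=\mu_2=0$. Then $\hat\mu_2=\max\bigl(\epsilon_2,\frac{\epsilon_1+\epsilon_2}2\bigr)$. For a level $a$ let $U(a)=P(\epsilon_2\le a<\hat\mu_2)$ be the probability that isotonization lifts the second observation across $a$. Isotonization never lowers that observation, and neither $\epsilon_2$ nor $\hat\mu_2$ has atoms, so
\[
P(\hat\mu_2>a)=P(\epsilon_2>a)+U(a),\qquad
P(|\hat\mu_2|\le t)-P(|\epsilon_2|\le t)=U(-t)-U(t).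
\]
So we must show that an upward crossing of $-t$, which rescues the observation, is at least as likely as an upward crossing of $t$, which spoils it. Put $x_i=\epsilon_i-a$. A crossing of $a$ means $x_2\le0<x_1+x_2$, hence
\[
U(a)=\int_{\{x_2\le 0<x_1+x_2\}}f(x_1+a)f(x_2+a)\,dx_1\,dx_2 .
\]
It suffices to compare integrands: for $x_1+x_2\ge0$,
\begin{equation}\label{eq:two}
f(x_1-t)f(x_2-t)\ \ge\ f(x_1+t)f(x_2+t).
\end{equation}
By evenness the left side is $f(t-x_1)f(x_2-t)$ and the right side is $f(-t-x_1)f(x_2+t)$. Both pairs of arguments have sum $x_2-x_1$, and $-t-x_1$ is the smallest of the four numbers: it is at most $t-x_1$ because $t\ge0$, and at most $x_2-t\le x_2+t$ because $x_1+x_2\ge0$. So the pair on the right is the outer pair, and \eqref{eq:inner} gives \eqref{eq:two}.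

The general proof follows this route. Section~\ref{sec:reduction} shows that it is always enough to compare upward crossings of $-t$ and of $t$. It handles the observations to the right of $k$ by a monotonicity argument, and then reads those from $k$ to the left as a random walk, whose steps are shifted by $t$ in one case and by $-t$ in the other. What remains is to compare the probabilities that this walk first passes a barrier at a given step. The pointwise comparison \eqref{eq:two} does not survive for walks with three steps. Section~\ref{sec:passage} replaces it by an inequality for path integrals.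

\section{From isotonization to first passage}\label{sec:reduction}

\subsection*{Crossings of a level}

Write $Z=\hat\mu_k-\mu_k$. The max--min formula \cite[Sec.~1.4]{RWD} states that
\begin{equation}\label{eq:maxmin}
\hat\mu_k=\max_{i\le k}\ \min_{j\ge k}\ \frac1{j-i+1}\sum_{l=i}^jY_l .
\end{equation}
So $Z$ always equals one of finitely many variables that have densities, and hence it has no atoms. For a level $a$ let
\[
U(a)=P(\epsilon_k\le a<Z),\qquad V(a)=P(Z\le a<\epsilon_k)
\]
be the probabilities of an upward and a downward crossing. Since $P(Z>a)-P(\epsilon_k>a)=U(a)-V(a)$,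
\begin{equation}\label{eq:UV}
P(|Z|\le t)-P(|\epsilon_k|\le t)=\bigl[U(-t)-U(t)\bigr]+\bigl[V(t)-V(-t)\bigr].
\end{equation}

The second bracket is a first bracket for another problem of the same kind. The map $x\mapsto(-x_n,\dots,-x_1)$ is a linear isometry that maps $K_n$ onto itself, so it commutes with $T$. Apply it to $Y$. The means become $\bar\mu_l=-\mu_{n+1-l}$, the errors $\bar\epsilon_l=-\epsilon_{n+1-l}$ are again i.i.d.\ with density $f$, because $f$ is even, and the index $k$ becomes $\bar k=n+1-k$. The hypothesis on the means is preserved, and $\bar Z=-Z$, $\bar\epsilon_{\bar k}=-\epsilon_k$. Hence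
\[
V(a)=P(\bar\epsilon_{\bar k}<-a\le\bar Z)=\bar U(-a),
\]
since ties have probability $0$, and $V(t)-V(-t)=\bar U(-t)-\bar U(t)$. Theorem~\ref{thm:main} therefore follows once we show, for every configuration that it allows,
\begin{equation}\label{eq:Ugoal}
U(-t)\ge U(t)\qquad\text{for all }t>0 .
\end{equation}

\subsection*{A crossing as a first passage}

Fix $s\in\mathbb R$, put $X_l=\epsilon_l+s$, and write $P_s$ for the law under which $X_1,\dots,X_n$ are i.i.d.\ with density $f(\cdot-s)$. Let
\[
d_l=\mu_k-\mu_l\ge0\ \ (l<k),\qquad e_l=\mu_l-\mu_k\ge0\ \ (l>k),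
\]
and, with empty sums equal to $0$,
\[
L=\max_{1\le i\le k}\ \sum_{l=i}^{k-1}(X_l-d_l),\qquad
R=\max_{k\le j\le n}\ \sum_{l=k+1}^{j}(-X_l-e_l).
\]
Both are nonnegative. By \eqref{eq:maxmin}, $Z>-s$ if and only if for some $i\le k$ and all $j\ge k$
\[
0<\sum_{l=i}^j(Y_l-\mu_k+s)=\sum_{l=i}^{k-1}(X_l-d_l)+X_k+\sum_{l=k+1}^j(X_l+e_l),
\]
that is, if and only if $X_k+L-R>0$. Therefore
\[
U(-s)=P_s(X_k\le0,\ X_k+L>R),
\]
and \eqref{eq:Ugoal} compares $s=t$ with $s=-t$.

The variable $R$ is independent of $(X_k,L)$. So, setting $\Lambda_s(r)=P_s(X_k\le0,\ X_k+L>r)$ for $r\ge0$, we have $U(-s)=E_s\Lambda_s(R)$. Here $\Lambda_s$ is nonincreasing in $r$, and $R$ is coordinatewise nonincreasing in $X$, so $R$ is stochastically smaller under $P_t$ than under $P_{-t}$. If we know that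
\begin{equation}\label{eq:Lambda}
\Lambda_t(r)\ge\Lambda_{-t}(r)\qquad\text{for all }r\ge0,
\end{equation}
then
\[
U(-t)=E_t\Lambda_t(R)\ \ge\ E_t\Lambda_{-t}(R)\ \ge\ E_{-t}\Lambda_{-t}(R)=U(t),
\]
which is \eqref{eq:Ugoal}.

To understand $\Lambda_s(r)$, read the variables backward from $k$: let
\[
S_j=X_k+X_{k-1}+\dots+X_{k-j+1}\quad(1\le j\le k),
\]
\[
D_1=0,\qquad D_j=r+d_{k-1}+\dots+d_{k-j+1}\quad(2\le j\le k).
\]
Since $r\ge0$ and $d_l\ge0$, we have $0=D_1\le D_2\le\dots\le D_k$. Let $\tau=\min\{1\le j\le k:S_j>D_j\}$, with $\min\emptyset=\infty$. The condition $X_k\le0$ says $\tau\ge2$. Given $X_k\le0$, the index $i=k$ in the definition of $L$ cannot make $X_k+L$ exceed $r\ge0$, and the index $i=k-j+1$ with $j\ge2$ does so exactly when $S_j>D_j$. Hence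
\begin{equation}\label{eq:sum}
\Lambda_s(r)=P_s(2\le\tau\le k)=\sum_{N=2}^kP_s(\tau=N)
\end{equation}
(for $k=1$ both sides are $0$). For $P_s(\tau\le k)$ monotonicity in $s$ would be trivial. But here the event $\tau=1$ is excluded, and it too becomes more likely when $s$ increases. So we compare the terms of \eqref{eq:sum} one by one, and \eqref{eq:Lambda} follows from the next proposition.

\begin{proposition}\label{prop:passage}
Let $f$ be an even log-concave density, let $N\ge2$ and $0\le D_1\le\dots\le D_N$. Let $S_j$, $1\le j\le N$, be the partial sums of $N$ variables which are i.i.d.\ with density $f(\cdot-s)$ under $P_s$, and let $\tau=\min\{j\le N:S_j>D_j\}$, with $\min\emptyset=\infty$. Then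
\[
P_t(\tau=N)\ \ge\ P_{-t}(\tau=N)\qquad\text{for all }t>0 .
\]
\end{proposition}

Once this is proved, Theorem~\ref{thm:main} is proved. The assumption on $\mu$ has been used only to make the barrier $D_1,\dots,D_k$ nonnegative and nondecreasing, both here and in the mirrored problem.

\section{The first-passage inequality}\label{sec:passage}

\subsection*{What is easy and what is not}

The density at $y$ of $S_N$ on the event $\{S_j\le D_j,\ 1\le j<N\}$ under $P_s$ is
\begin{equation}\label{eq:h}
h_s(y)=\int_{\{\sigma_i\le D_i,\ 1\le i\le N-1\}}\ \prod_{i=1}^Nf(\sigma_i-\sigma_{i-1}-s)\,d\sigma_1\cdots d\sigma_{N-1},\qquad\sigma_0=0,\ \sigma_N=y,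
\end{equation}
and $P_s(\tau=N)=\int_{D_N}^\infty h_s(y)\,dy$. So it suffices to show $h_t(y)\ge h_{-t}(y)$ for $y\ge D_N$.

If $f$ is the $N(0,\sigma^2)$ density, the integrands themselves are ordered. With increments $x_i$ of sum $y\ge D_N\ge0$,
\[
\prod_{i=1}^N\frac{f(x_i-t)}{f(x_i+t)}=\exp\Bigl(\sum_{i=1}^N\frac{(x_i+t)^2-(x_i-t)^2}{2\sigma^2}\Bigr)=e^{2ty/\sigma^2}\ge1 .
\]
Together with Section~\ref{sec:reduction} this already proves Kelly's theorem. For $N=2$ and general $f$ the integrands are ordered by \eqref{eq:two}. For $N=3$ they need not be. Take $f(x)=\frac12e^{-|x|}$, $D_1=D_2=D_3=0$, $t=1$ and the path with increments $(-1,-1,3)$, which has $S_1=-1$, $S_2=-2$, $S_3=1$ and hence $\tau=3$. Then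
\[
\prod_if(x_i-1)=\tfrac18e^{-2-2-2}\ <\ \tfrac18e^{-0-0-4}=\prod_if(x_i+1).
\]
So for general $f$ the comparison must use the average over paths.

The one-step analogue, $N=1$, suggests how. There one needs $f(y-t)\ge f(y+t)$ for $y\ge0$, and a proof that uses just symmetry and log-concavity is
\begin{equation}\label{eq:model}
f(y-t)^2=f(t-y)f(y-t)\ \ge\ f(-y-t)f(y+t)=f(y+t)^2 .
\end{equation}
The points $t-y$ and $y-t$ are obtained from $x=-y-t$ by adding $m=2t$ and $m'=2y$ respectively, and adding both gives $y+t$. Symmetry identifies the two middle values with each other and the two end values with each other. We shall lift \eqref{eq:model} to path space. Time reversal will replace symmetry, and a correlation inequality will replace log-concavity.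

\subsection*{The path integral as a function of all its data}

\emph{In the rest of this section, up to the final approximation step, $f$ is even, log-concave and everywhere positive.} We let the start, the barriers and the endpoint vary together. For $c=(c_0,\dots,c_N)\in\mathbb R^{N+1}$ put
\[
F(c)=\int_{\{\sigma_i\le c_i,\ 1\le i\le N-1\}}\ \prod_{i=1}^Nf(\sigma_i-\sigma_{i-1})\,d\sigma_1\cdots d\sigma_{N-1},\qquad\sigma_0=c_0,\ \sigma_N=c_N .
\]
Bounding the factor with $i=N$ by $\sup f$ and integrating out the others gives $0<F(c)\le\sup f<\infty$. The substitution $\sigma_i\mapsto\sigma_i+is$ in \eqref{eq:h} removes the drift: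
\begin{equation}\label{eq:hF}
h_s(y)=F(c-s\ell),\qquad c=(0,D_1,\dots,D_{N-1},y),\quad\ell=(0,1,\dots,N).
\end{equation}
So changing the drift means moving $c$ along a line, and we have to show, for $y\ge D_N$ and $t>0$,
\begin{equation}\label{eq:goal}
F(c-t\ell)\ge F(c+t\ell).
\end{equation}

For $v\in\mathbb R^{N+1}$ let $v^R=(v_N,\dots,v_0)$ be its reversal. Let $\mathbf 1$ be the all-ones vector, and let $\vee,\wedge$ denote coordinatewise maximum and minimum.

\begin{lemma}[Symmetries]\label{lem:sym}
$F(c+\alpha\mathbf 1)=F(c)$ for $\alpha\in\mathbb R$, and $F(c^R)=F(c)$.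
\end{lemma}

\begin{proof}
For the first identity shift every $\sigma_i$ by $\alpha$. For the second, substitute $\sigma_i=\rho_{N-i}$ in the integral for $F(c^R)$. Then $\rho_0=c_0$, $\rho_N=c_N$, the constraints become $\rho_j\le c_j$, and the factors become $f(\rho_{N-i}-\rho_{N-i+1})=f(\rho_{N-i+1}-\rho_{N-i})$ since $f$ is even.
\end{proof}

The reversal identity uses that $f$ is even and that all steps have the same density. Apart from the boundedness of $f$, log-concavity enters the proof of \eqref{eq:goal} only through the correlation inequality of Lemma~\ref{lem:super} below. That inequality rests on the continuous four-functions theorem \cite[Thm~2.1]{KR}, whose one-dimensional case we prove for completeness.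

\begin{lemma}[Four functions on the line]\label{lem:four}
Let $\phi_1,\dots,\phi_4:\mathbb R\to[0,\infty)$ be measurable with
$\phi_1(x)\phi_2(y)\le\phi_3(x\vee y)\phi_4(x\wedge y)$ for all $x,y$. Then $\int\phi_1\int\phi_2\le\int\phi_3\int\phi_4$.
\end{lemma}

\begin{proof}
For $x<y$ put
\[
A=\phi_1(x)\phi_2(y),\quad B=\phi_1(y)\phi_2(x),\quad C=\phi_3(y)\phi_4(x),\quad E=\phi_3(x)\phi_4(y).
\]
The hypothesis gives $A\le C$ and $B\le C$. Applied with equal arguments it gives $\phi_1(x)\phi_2(x)\le\phi_3(x)\phi_4(x)$, and the same at $y$, so $AB\le CE$. Hence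
\[
0\le(C-A)(C-B)=C^2-C(A+B)+AB\le C(C+E-A-B).
\]
If $C>0$ this yields $A+B\le C+E$; if $C=0$ then $A=B=0$ and the same holds. Integrating over $\{x<y\}$ proves the claim, because $\int\phi_1\int\phi_2=\iint_{x<y}(A+B)$ and $\int\phi_3\int\phi_4=\iint_{x<y}(C+E)$.
\end{proof}

\begin{lemma}\label{lem:super}
$F(p)F(q)\le F(p\vee q)\,F(p\wedge q)$ for all $p,q\in\mathbb R^{N+1}$.
\end{lemma}

\begin{proof}
For $\sigma\in\mathbb R^{N-1}$ let $\Phi(\sigma,c)=\prod_{i=1}^Nf(\sigma_i-\sigma_{i-1})\prod_{i=1}^{N-1}1\{\sigma_i\le c_i\}$ with $\sigma_0=c_0$, $\sigma_N=c_N$. We claim that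
\begin{equation}\label{eq:Phi}
\Phi(\sigma,p)\,\Phi(\sigma',q)\le\Phi(\sigma\vee\sigma',p\vee q)\,\Phi(\sigma\wedge\sigma',p\wedge q).
\end{equation}
It suffices to check each type of factor.

\emph{The factors $f$.} Consider pairs $(x,y)=(\sigma_{i-1},\sigma_i)$ and $(x',y')=(\sigma'_{i-1},\sigma'_i)$. If both coordinates are ordered the same way, maximum and minimum only reproduce the two pairs and there is equality. Otherwise, by exchanging the pairs we may assume $x\le x'$ and $y\ge y'$, and we need
\[
f(y-x)f(y'-x')\le f(y-x')f(y'-x).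
\]
All four arguments lie between $y'-x'$ and $y-x$, and both pairs have the same sum. So this is \eqref{eq:inner}.

\emph{The indicators.} If $\sigma_i\le p_i$ and $\sigma'_i\le q_i$, then $\sigma_i\vee\sigma'_i\le p_i\vee q_i$ and $\sigma_i\wedge\sigma'_i\le p_i\wedge q_i$.

This proves \eqref{eq:Phi}. Now integrate out the coordinates in the order $\sigma_{N-1},\dots,\sigma_1$. At each stage we have four functions of the remaining coordinates which satisfy an inequality of the form \eqref{eq:Phi}. For fixed values of all but the last remaining coordinate (in $\sigma$ and in $\sigma'$), Lemma~\ref{lem:four} applies in that coordinate and gives the same inequality with the coordinate integrated out. The functions stay finite: after integrating out $\sigma_{m+1},\dots,\sigma_{N-1}$ what is left is at most $(\sup f)^{m+1}$, by bounding the last factor and the first $m$ factors by $\sup f$. After the final integration we have the assertion.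
\end{proof}

Let $g=\log F$. Lemma~\ref{lem:super} says that $g(z+u)+g(z+v)\le g(z)+g(z+u+v)$ for nonnegative $u,v$ with disjoint supports. What we need is the \emph{opposite} inequality, for increments that are monotone in the index. The sign is reversed by translation invariance: raising the tail $\{j\ge k\}$ of a vector has the same effect on $F$ as lowering the head $\{j<k\}$ by the same amount. So, for $k\le l$, raising the tails $\{j\ge k\}$ and $\{j\ge l\}$ may be viewed as lowering the head $\{j<k\}$ and raising the tail $\{j\ge l\}$, and these two index sets are disjoint.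

\begin{lemma}\label{lem:conc}
If $m,m'\in\mathbb R^{N+1}$ have nondecreasing coordinates, then for all $x\in\mathbb R^{N+1}$
\[
F(x+m)\,F(x+m')\ \ge\ F(x)\,F(x+m+m').
\]
\end{lemma}

\begin{proof}
Write $\Delta_ug(z)=g(z+u)-g(z)$. We must show $\Delta_m\Delta_{m'}g(x)\le0$. Let $u_k$ be the indicator vector of $\{j\ge k\}$, $1\le k\le N$. Then
\[
m=m_0\mathbf 1+\sum_{k=1}^Na_ku_k,\qquad m'=m'_0\mathbf 1+\sum_{l=1}^Nb_lu_l,
\]
with $a_k=m_k-m_{k-1}\ge0$ and $b_l=m'_l-m'_{l-1}\ge0$, and by Lemma~\ref{lem:sym} we may take $m_0=m'_0=0$. Since $\Delta_{u+v}g(z)=\Delta_ug(z+v)+\Delta_vg(z)$, adding the pieces one at a time gives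
\[
\Delta_m\Delta_{m'}g(x)=\sum_{k,l}\Delta_{a_ku_k}\Delta_{b_lu_l}g(z_{kl})
\]
for suitable points $z_{kl}$. So it suffices that for $a,b\ge0$ and, by symmetry, $k\le l$,
\begin{equation}\label{eq:elem}
g(z+au_k+bu_l)+g(z)\le g(z+au_k)+g(z+bu_l).
\end{equation}
Let $w=\mathbf 1-u_k$ be the indicator of $\{j<k\}$. By Lemma~\ref{lem:sym},
\[
g(z+au_k)=g(z-aw),\qquad g(z+au_k+bu_l)=g(z-aw+bu_l).
\]
Put $p=z$ and $q=z-aw+bu_l$. Since $w$ and $u_l$ have disjoint supports, $p\vee q=z+bu_l$ and $p\wedge q=z-aw$. So Lemma~\ref{lem:super} reads $g(z)+g(z-aw+bu_l)\le g(z+bu_l)+g(z-aw)$, which is \eqref{eq:elem}.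
\end{proof}

For $N=1$, with $F(c)=f(c_1-c_0)$, the inequality of Lemma~\ref{lem:conc} is \eqref{eq:inner}, the log-concavity used in \eqref{eq:model}.

\subsection*{Conclusion}

\begin{proof}[Proof of Proposition~\ref{prop:passage}]
Assume first that $f$ is positive. Let $y\ge D_N$, and let $c,\ell$ be as in \eqref{eq:hF}. Both are nondecreasing; for $c$ this uses $0\le D_1\le\dots\le D_{N-1}\le y$. As in \eqref{eq:model}, we join the reversal of the unfavorable point $c+t\ell$ to that point itself, in two moves:
\[
x=(c+t\ell)^R=c^R+t\ell^R,\qquad m=t(\ell-\ell^R),\qquad m'=c-c^R .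
\]
The vectors $m$ and $m'$ are nondecreasing, because $\ell,c$ are nondecreasing and $\ell^R,c^R$ are nonincreasing. We evaluate $F$ at the four corners of the parallelogram by Lemma~\ref{lem:sym}, using $\ell^R=N\mathbf 1-\ell$.
\begin{itemize}
\item $x+m+m'=c+t\ell$, and $F(x)=F(c+t\ell)$ by reversal.
\item $x+m'=c+t\ell^R=c-t\ell+tN\mathbf 1$, so $F(x+m')=F(c-t\ell)$ by translation.
\item $x+m=c^R+t\ell$ is the reversal of $c+t\ell^R$, so $F(x+m)=F(c+t\ell^R)=F(c-t\ell)$.
\end{itemize}
Lemma~\ref{lem:conc} therefore reads $F(c-t\ell)^2\ge F(c+t\ell)^2$. This is \eqref{eq:goal}, that is, $h_t(y)\ge h_{-t}(y)$. Integrating over $y\ge D_N$ proves the proposition for positive $f$.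

For general even log-concave $f$ let $f_\eta$ be the convolution of $f$ with the $N(0,\eta^2)$ density. It is even and everywhere positive. It is log-concave because convolutions of log-concave densities are log-concave (Pr\'ekopa). Moreover $\|f_\eta-f\|_1\to0$ as $\eta\downarrow0$. Replacing $f$ by $f_\eta$ changes the probability of any event in $\mathbb R^N$ under $P_{\pm t}$ by at most $N\|f_\eta-f\|_1$, so the inequality for $f_\eta$ passes to the limit. This proves Proposition~\ref{prop:passage}, and with it Theorem~\ref{thm:main}.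
\end{proof}

\section{Further forms of the comparison}

For the smallest mean, Proposition~\ref{prop:passage} says more than Theorem~\ref{thm:main}: each additional observation helps.

\begin{theorem}\label{thm:mono}
Let $\epsilon_1,\epsilon_2,\dots$ be i.i.d.\ with a log-concave density symmetric about $0$, let $Y_j=\mu_j+\epsilon_j$ with $\mu_j\ge\mu_1$ for all $j$, and let $\hat\mu_1^{(n)}$ be the isotonic estimator of $\mu_1$ based on $Y_1,\dots,Y_n$. Then $P(|\hat\mu_1^{(n)}-\mu_1|\le t)$ is nondecreasing in $n$ for each $t>0$.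
\end{theorem}

\begin{proof}
Put $e_l=\mu_l-\mu_1\ge0$, so $e_1=0$, and $D_j=\sum_{l\le j}e_l$. By \eqref{eq:maxmin}, $\hat\mu_1^{(n)}=\min_{j\le n}\frac1j\sum_{l\le j}Y_l$. With $X_l=\epsilon_l+s$,
\[
w_n(s):=P(\hat\mu_1^{(n)}-\mu_1>-s)=P_s\Bigl(\,\sum_{l\le j}X_l+D_j>0\ \text{ for all }j\le n\Bigr).
\]
So $w_n(s)-w_{n+1}(s)$ is the $P_s$-probability that $n+1$ is the first $j$ with $\sum_{l\le j}(-X_l)\ge D_j$. The $-X_l$ are i.i.d.\ with density $f(\cdot+s)$, where $f$ is the density of the errors, and ties have probability $0$. Hence $w_n(s)-w_{n+1}(s)=P_{-s}(\tau=n+1)$ with $\tau$ as in Proposition~\ref{prop:passage} for $N=n+1$. Since $\hat\mu_1^{(n)}$ has no atoms, $P(|\hat\mu_1^{(n)}-\mu_1|\le t)=w_n(t)-w_n(-t)$. Subtracting this identity for $n$ from that for $n+1$,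
\[
P(|\hat\mu_1^{(n+1)}-\mu_1|\le t)-P(|\hat\mu_1^{(n)}-\mu_1|\le t)=P_t(\tau=n+1)-P_{-t}(\tau=n+1)\ge0 .\qedhere
\]
\end{proof}

By the reflection of Section~\ref{sec:reduction} the analogous statement holds for the last index, when observations whose means do not exceed the last mean are added on the left.

\begin{remark}
Two consequences of Theorem~\ref{thm:main} are immediate. First, $|\hat\mu_k-\mu_k|$ is stochastically smaller than $|Y_k-\mu_k|$, so $E\varphi(|\hat\mu_k-\mu_k|)\le E\varphi(|Y_k-\mu_k|)$ for every nondecreasing $\varphi\ge0$. Second, the inequality of Theorem~\ref{thm:main} also holds for error vectors $\theta\,(\epsilon_1,\dots,\epsilon_n)$ with a random $\theta>0$ independent of the $\epsilon_j$: condition on $\theta$.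
\end{remark}

\section{Sharpness, and a necessary condition}

How much is gained, and for which other densities could the result hold? Letting $t\downarrow0$ with equal means and $k=1$ gives a quantity that can be computed. Put $c_m=\binom{2m}m4^{-m}$, so that $\sum_{m\ge0}c_mz^m=(1-z)^{-1/2}$.

\begin{theorem}\label{thm:sharp}
Let the errors be i.i.d.\ with a symmetric density $f$, not necessarily log-concave, that is bounded on $\mathbb R$ and continuous at the point $0$. Let $g_j$ be the density of $\epsilon_1+\dots+\epsilon_j$, with $g_1=f$ and $g_j$ the continuous version for $j\ge2$. Take $\mu_1=\dots=\mu_n$, and let $\hat\mu_1$ be based on $Y_1,\dots,Y_n$.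
\begin{enumerate}
\item[\textup{(1)}] $\displaystyle\lim_{t\downarrow0}\frac1{2t}P(|\hat\mu_1-\mu_1|\le t)=\sum_{j=1}^nc_{n-j}\,g_j(0)$.
\item[\textup{(2)}] If $f$ has variance $\sigma^2<\infty$ and the conclusion of Theorem~\ref{thm:main} holds for all $n$ (for equal means and $k=1$), then $\sigma f(0)\le1/\sqrt2$.
\item[\textup{(3)}] If $f(x)=\frac12e^{-|x|}$, the limit in \textup{(1)} equals $f(0)=\frac12$ for every $n$. Hence $P(|\hat\mu_1-\mu_1|\le t)/P(|Y_1-\mu_1|\le t)\to1$ as $t\downarrow0$, and the constant $1$ in Theorem~\ref{thm:main} cannot be improved for any $n$.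
\end{enumerate}
\end{theorem}

\begin{proof}
A bounded density lies in $L^2$, so $f*f$ is continuous and bounded, and further convolution with $f$ preserves this. Thus the continuous versions $g_j$, $j\ge2$, exist.

(1) As in the proof of Theorem~\ref{thm:mono}, $P(|\hat\mu_1-\mu_1|\le t)=w_n(t)-w_n(-t)$ with $w_n(s)=P_s(S_1>0,\dots,S_n>0)$, where $S_j=X_1+\dots+X_j$. So the limit is $w_n'(0)$, provided that this derivative exists. The Sparre Andersen identity \cite[Ch.~XII.7]{Feller} states that, with $w_0=1$,
\[
\sum_{n\ge0}w_n(s)z^n=\exp\Bigl(\sum_{j\ge1}\frac{z^j}j\,p_j(s)\Bigr),\qquad p_j(s)=P_s(S_j>0)=P(\epsilon_1+\dots+\epsilon_j>-js).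
\]
Hence $w_n$ is a polynomial in $p_1,\dots,p_n$. By symmetry $p_j(0)=\frac12$, and $p_j'(0)=j\,g_j(0)$ since $g_j$ is continuous at $0$. So $w_n'(0)$ exists, and differentiating the coefficients at $s=0$ gives
\[
\sum_{n\ge1}w_n'(0)z^n=\exp\Bigl(\frac12\sum_{j\ge1}\frac{z^j}j\Bigr)\sum_{j\ge1}g_j(0)z^j=(1-z)^{-1/2}\sum_{j\ge1}g_j(0)z^j .
\]
Compare coefficients of $z^n$.

(2) Since $P(|Y_1-\mu_1|\le t)/(2t)\to f(0)$, the hypothesis and (1) give
\begin{equation}\label{eq:nec}
f(0)\le\sum_{j=1}^nc_{n-j}\,g_j(0)\qquad\text{for all }n .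
\end{equation}
Since $f\in L^2$, the characteristic function of $f$ is in $L^2$, so the local limit theorem for densities \cite[Ch.~XV.5]{Feller} applies and $g_j(0)\sim(\sigma\sqrt{2\pi j})^{-1}$. Also $c_m\sim(\pi m)^{-1/2}$. In particular $g_j(0)\le C/\sqrt j$ and $c_m\le C/\sqrt{m+1}$ with a constant $C$. Fix $0<\delta<\frac12$. The terms with $j<\delta n$ contribute at most
\[
\frac{C^2}{\sqrt{(1-\delta)n}}\sum_{1\le j<\delta n}\frac1{\sqrt j}=O(\sqrt\delta),
\]
and those with $n-j<\delta n$ contribute at most
\[
\frac{C^2}{\sqrt{(1-\delta)n}}\sum_{0\le m<\delta n}\frac1{\sqrt{m+1}}=O(\sqrt\delta)+o(1).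
\]
In the remaining range
\[
c_{n-j}g_j(0)=\frac{1+o(1)}{\sigma\pi\sqrt2}\cdot\frac1{\sqrt{j(n-j)}}
\]
uniformly, and the sum is a Riemann sum in $x=j/n$. Letting $n\to\infty$ and then $\delta\downarrow0$, the right side of \eqref{eq:nec} tends to
\[
\frac1{\sigma\pi\sqrt2}\int_0^1\frac{dx}{\sqrt{x(1-x)}}=\frac1{\sigma\pi\sqrt2}\cdot\pi=\frac1{\sigma\sqrt2}.
\]

(3) Here $\epsilon_j$ has characteristic function $(1+\theta^2)^{-1}$. By Fourier inversion and the substitution $\theta=\tan\alpha$,
\[
g_j(0)=\frac1{2\pi}\int_{-\infty}^\infty\frac{d\theta}{(1+\theta^2)^j}=\frac1{2\pi}\int_{-\pi/2}^{\pi/2}\cos^{2j-2}\alpha\,d\alpha=\tfrac12c_{j-1}.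
\]
The sum in (1) is therefore $\frac12\sum_{j=1}^nc_{j-1}c_{n-j}$. The last sum is the coefficient of $z^{n-1}$ in $\bigl((1-z)^{-1/2}\bigr)^2=(1-z)^{-1}$, which is $1$. So the limit is $\frac12=f(0)$, which is also the limit of $P(|Y_1-\mu_1|\le t)/(2t)$.
\end{proof}

For the density in part (3), $\sigma^2=2$ and $f(0)=\frac12$, so there is equality in the condition of part (2).

\begin{corollary}\label{cor:class}
For i.i.d.\ errors with density $f_p(x)\propto e^{-|x|^p}$, $p>0$, the conclusion of Kelly's theorem holds for all $n$, all $\mu\in K_n$, all $k$ and all $t>0$ if and only if $p\ge1$, that is, if and only if $f_p$ is log-concave.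
\end{corollary}

\begin{proof}
The function $|x|^p$ is convex exactly for $p\ge1$, and then Theorem~\ref{thm:main} applies. Let $p<1$ and $q=1/p>1$. From $\int e^{-|x|^p}dx=2q\,\Gamma(q)$ and $\int x^2e^{-|x|^p}dx=2q\,\Gamma(3q)$ we get
\[
\sigma^2f_p(0)^2=\frac{\Gamma(3q)}{\Gamma(q)}\cdot\frac1{4q^2\,\Gamma(q)^2}=\frac{\Gamma(3q)}{4q^2\,\Gamma(q)^3}=\frac{\Gamma(3q+1)}{12\,\Gamma(q+1)^3}.
\]
At $q=1$ the last expression equals $\frac6{12}=\frac12$. Its logarithmic derivative in $q$ is $3\bigl[(\log\Gamma)'(3q+1)-(\log\Gamma)'(q+1)\bigr]$, which is positive since $\log\Gamma$ is strictly convex. So $\sigma f_p(0)>1/\sqrt2$ for $p<1$. As $f_p$ is bounded and continuous with finite variance, Theorem~\ref{thm:sharp}(2) shows that the conclusion fails for some $n$, already for equal means and $k=1$.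
\end{proof}

\section{The other hypotheses}\label{sec:limits}

The symmetry of the errors, their identical distribution, and the assumption on the order of the means are each needed already for $n=2$, where
\[
\hat\mu_1=\min\bigl(Y_1,\tfrac{Y_1+Y_2}2\bigr),\qquad\hat\mu_2=\max\bigl(Y_2,\tfrac{Y_1+Y_2}2\bigr).
\]
In each example below the other hypotheses of Theorem~\ref{thm:main} hold.

\emph{Symmetry.} Let $\mu_1=\mu_2$ and $\epsilon_j=E_j-1$, with $E_1,E_2$ independent standard exponential variables. The density is log-concave with mean $0$. Here $\hat\mu_2-\mu_2\ge\epsilon_2\ge-1$, so for $t\ge1$ only the upper tail matters, and isotonization can only increase it: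
\[
P(|\hat\mu_2-\mu_2|\le t)=P(\epsilon_2\le t)-P(\epsilon_2\le t,\ \epsilon_1+\epsilon_2>2t)<P(\epsilon_2\le t)=P(|Y_2-\mu_2|\le t).
\]

\emph{Identical distribution.} Let $\mu_1=\mu_2$ and $0<\eta<\frac13$, and let $\epsilon_1,\epsilon_2$ be independent and uniform on $[-\eta,\eta]$ and $[-1,1]$ respectively. Then $P(|Y_1-\mu_1|\le\eta)=1$. But if $\epsilon_2<-3\eta$, which has positive probability, then $\hat\mu_1-\mu_1\le\frac{\epsilon_1+\epsilon_2}2<\frac{\eta-3\eta}2=-\eta$. So $P(|\hat\mu_1-\mu_1|\le\eta)<1$: a precise observation is spoiled by an imprecise neighbor.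

\emph{Order of the means.} Let $\mu_1=0$, $\mu_2=-5$, and let $\epsilon_1,\epsilon_2$ be independent and uniform on $[-1,1]$. Then $\hat\mu_1\le\frac{1+1-5}2<-1$, so $P(|\hat\mu_1-\mu_1|\le1)=0$ while $P(|Y_1-\mu_1|\le1)=1$.

\begin{thebibliography}{9}
\bibitem{Feller} Feller, \emph{Introduction to Probability Theory}, Vol.~II.

\bibitem{KR} Karlin and Rinott, \emph{J.\ Multivariate Anal.}\ \textbf{10} (1980).

\bibitem{RWD} Robertson, Wright and Dykstra, \emph{Order Restricted Statistical Inference}, 1988.

\bibitem{slides} \emph{Chernoff's distribution is log-concave},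
\url{https://www.stat.washington.edu/jaw/RESEARCH/TALKS/Michigan-small.pdf}.
\end{thebibliography}

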